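
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}[section]
\newtheorem{proposition}[lemma]{Proposition}
\numberwithin{equation}{section}

\title{A congruence modulo $p^3$ for the squares of an Ap\'ery-like sequence}


\begin{abstract}
Let $G_n=\sum_k\binom nk(-1)^k\binom{2k}k^2 16^{n-k}$. For every odd prime $p$ we determine $\sum_{n=0}^{p-1}(2n+1)G_n^2/(-256)^n$ modulo $p^3$: it is $p(-1)^{(p-1)/4}\bigl(2a-\frac p{2a}\bigr)$ if $p=a^2+b^2$ with $a\equiv1\pmod 4$, and $0$ if $p\equiv3\pmod4$. This proves a conjecture. The sum is the value at $x=-\frac12$ of a polynomial $S_p(x)$, for which we give an exact formula in terms of a product of two consecutive Legendre polynomials. From it we obtain $S_p(x)$ modulo $p^3$ for every $x\in\mathbb Z_{(p)}$, and we describe how $S_p$ varies modulo $p^3$ on the residue class of $-\frac12$.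
\end{abstract}

\section{The question and the results}

\subsection{The sequence and the sum}

For $n\ge0$ let
\begin{equation}\label{eq:G}
G_n=\sum_{k=0}^n\binom nk(-1)^k\binom{2k}k^2\,16^{\,n-k}.
\end{equation}
The numbers $\binom{2k}k^2/16^k$ are the coefficients of the hypergeometric series
$F(z)={}_2F_1(\frac12,\frac12;1;z)$, and $G_n/16^n$ is their binomial transform with alternating signs. Pfaff's transformation $F(z)=(1-z)^{-1/2}F\bigl(\frac z{z-1}\bigr)$ gives a second formula. Indeed, with $z=16w$, \eqref{eq:G} says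
$\sum_nG_nw^n=(1-z)^{-1}F\bigl(\frac z{z-1}\bigr)=(1-z)^{-1/2}F(z)$, that is,
$$G_n=\sum_{k=0}^n\binom{2k}k^2\binom{2n-2k}{n-k}4^{\,n-k}.$$
This is the Ap\'ery-like sequence with $G_0=1$, $G_1=12$ and
$(n+1)^2G_{n+1}=(32n(n+1)+12)G_n-256n^2G_{n-1}$ for $n\ge1$; the recurrence will not be used. By \eqref{eq:G} the first values are $1,\,12,\,164,\,2352,\,34596$.

Throughout, $p$ is an odd prime, $m=\frac{p-1}2$, and $\mathbb Z_{(p)}$ is the ring of rational numbers with denominator prime to $p$. Congruences modulo powers of $p$ are understood in $\mathbb Z_{(p)}$, or coefficientwise for polynomials and power series over $\mathbb Z_{(p)}$. The following statement was posed as a conjecture in \cite{CCF}.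

\begin{theorem}\label{thm:main}
Let $p$ be an odd prime. If $p\equiv1\pmod4$, write $p=a^2+b^2$ with $a\equiv1\pmod4$. Then
$$\sum_{n=0}^{p-1}(2n+1)\frac{G_n^2}{(-256)^n}\equiv
\begin{cases}
p(-1)^{(p-1)/4}\left(2a-\dfrac p{2a}\right)\pmod{p^3}&\text{if }p\equiv1\pmod4,\\[2mm]
0\pmod{p^3}&\text{if }p\equiv3\pmod4.
\end{cases}$$
\end{theorem}

For $p=3$ the sum is $1-\frac{27}{16}+\frac{8405}{4096}=\frac{3^5\cdot23}{2^{12}}\equiv0\pmod{27}$. For $p=5$ it is $\frac{419954265}{2^{28}}\equiv\frac{15}{81}\equiv\frac52\pmod{125}$, and with $a=1$ the predicted value is $-5\bigl(2-\frac52\bigr)=\frac52$.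

\subsection{What one would guess}\label{sec:guess}

Put
$$c_k(x)=\binom xk\binom{x+k}k,\qquad g_n(x)=\sum_{k=0}^n\binom nk c_k(x),\qquad S_N(x)=\sum_{n=0}^{N-1}(2n+1)(-1)^ng_n(x)^2 .$$
Since $\binom{-1/2}k=(-1)^k\binom{2k}k4^{-k}$ and $\binom{k-1/2}k=\binom{2k}k4^{-k}$, we have $c_k(-\frac12)=\binom{2k}k^2(-16)^{-k}$, so $g_n(-\frac12)=G_n/16^n$ and
\begin{equation}\label{eq:sumisS}
\sum_{n=0}^{p-1}(2n+1)\frac{G_n^2}{(-256)^n}=S_p\bigl(-\tfrac12\bigr).
\end{equation}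
The parameter $x$ is useful because $-\frac12\equiv m\pmod p$, and at a nonnegative integer $r$ the numbers $c_k(r)$ are the coefficients of a Legendre polynomial: $P_r(1+2\zeta)=\sum_kc_k(r)\zeta^k$. Theorem~\ref{thm:general} below gives
$S_p(-\frac12)\equiv(-1)^mpP_m(3)\pmod{p^2}$.
Now
$$P_m(3)=\sum_k\binom m{m-k}\binom{m+k}k=[w^m](1+w)^m(1-w)^{-m-1},$$
where $[w^m]$ denotes the coefficient of $w^m$. Since $-m-1=m-p$ and $(1-w)^{-p}\equiv(1-w^p)^{-1}\pmod p$, this is congruent to $[w^m](1-w^2)^m$ modulo $p$. So modulo $p$ it is $0$ when $m$ is odd, and $(-1)^{m/2}\binom m{m/2}$ when $m$ is even. The latter binomial coefficient is $\equiv2a\pmod p$, by the theorem of Chowla, Dwork and Evans quoted in Section~\ref{sec:Pm3}. This explains the two cases and the leading term $p(-1)^{(p-1)/4}2a$. Theorem~\ref{thm:main} claims one more power of $p$, and all the work goes into that.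

\subsection{The general theorems}

Let $q=\frac{2^{p-1}-1}p\in\mathbb Z$, and for $0\le s,r\le p-1$ put
$$M_s=\sum_{i=1}^s\frac1{i\,2^i}\in\mathbb Z_{(p)},\qquad N_r=\sum_{s=0}^rc_s(r)(-2)^sM_s .$$

\begin{theorem}\label{thm:general}
Let $x=r+pt$ with $0\le r\le p-1$ and $t\in\mathbb Z_{(p)}$. Then
$$S_p(x)\equiv p\Bigl\{(1+t)P_r(-3)-tP_{p-1-r}(-3)+2p\,t(t+1)\bigl[N_r-qP_r(-3)\bigr]\Bigr\}\pmod{p^3}.$$
In particular $S_p(x)\equiv(-1)^rp\,P_r(3)\pmod{p^2}$.
\end{theorem}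

Here $r$ is an integer, and every $x\in\mathbb Z_{(p)}$ has this form. On the residue class of $-\frac12$ the result can be made explicit. Below, $n!!$ is the product of the positive integers $\le n$ with the same parity as $n$, and $0!!=1$.

\begin{theorem}\label{thm:class}
Let $\lambda\in\mathbb Z_{(p)}$.
\begin{enumerate}
\item[(i)] If $p\equiv1\pmod4$, then $S_p(-\frac12+p\lambda)\equiv S_p(-\frac12)\pmod{p^3}$. So the first congruence of Theorem~\ref{thm:main} holds for $S_p(x')$ with any $x'\in\mathbb Z_{(p)}$, $x'\equiv-\frac12\pmod p$.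
\item[(ii)] If $p\equiv3\pmod4$, then
$$S_p\bigl(-\tfrac12+p\lambda\bigr)\equiv-(-1)^{\frac{p-3}4}\,2^{\frac{p+1}2}\,\frac{\bigl(\frac{p-3}2\bigr)!!}{\bigl(\frac{p-1}2\bigr)!!}\;p^2\lambda^2\pmod{p^3}.$$
Hence, for $x'\in\mathbb Z_{(p)}$ with $x'\equiv-\frac12\pmod p$, we have $S_p(x')\equiv0\pmod{p^3}$ if and only if $x'\equiv-\frac12\pmod{p^2}$.
\end{enumerate}
\end{theorem}

So for $p\equiv3\pmod4$ the vanishing modulo $p^3$ depends on $-\frac12$ modulo $p^2$, not just modulo $p$. For instance, let $p=3$ and $x'=\frac52=-\frac12+3$. Then $g_1=\frac{39}4$ and $g_2=\frac{2129}{64}$, so $S_3(\frac52)=1-\frac{3\cdot1521}{16}+\frac{5\cdot2129^2}{4096}\equiv1-0-10=-9\pmod{27}$, in agreement with (ii), which gives $-4\cdot9\equiv-9$.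

\subsection{Plan}

The sum $S_N(x)$ is quadratic in the numbers $c_k(x)$. Section~\ref{sec:exact} makes it linear: $g_n(x)^2$ is a combination of the $c_\sigma(x)$ whose coefficients are those of the polynomial $P_n(1+2\zeta)^2$. The weights $(2n+1)(-1)^n$ are such that, with $z=1+2\zeta$, the sum $z\sum_n(2n+1)(-1)^nP_n(z)^2$ telescopes, and the outcome is an exact formula for $S_N(x)$ with a factor $N$ in front. For $N=p$ we divide by this factor and call the terms with $\sigma<p$ the \emph{lower part} and those with $\sigma\ge p$ the \emph{upper part}. Each must be found modulo $p^2$. Section~\ref{sec:three} does this for $p=3$ by hand, where the shape of the general argument can be seen. The general case occupies Sections~\ref{sec:modp2}--\ref{sec:Pm3}, and Section~\ref{sec:end} puts the pieces together.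

\section{Facts used throughout}\label{sec:facts}

\textbf{Legendre polynomials.} We use the following standard facts about the Legendre polynomials $P_n$. With $c_k$ as above,
$$L_n(\zeta):=P_n(1+2\zeta)=\sum_{k=0}^nc_k(n)\zeta^k\in\mathbb Z[\zeta].$$
The polynomial $P_n$ has degree $n$ and $P_n(-z)=(-1)^nP_n(z)$, so $P_n(0)=0$ for odd $n$. For $n\ge0$ (the term $nP_{n-1}$ being $0$ for $n=0$),
\begin{equation}\label{eq:rec}
(n+1)P_{n+1}(z)+nP_{n-1}(z)=(2n+1)zP_n(z),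
\end{equation}
and $\int_{-1}^1P_n(z)f(z)\,dz=0$ for every polynomial $f$ of degree less than $n$. Finally, Legendre's addition theorem \cite[\S15.7]{WW} expands $P_r(z_1z_2+\sqrt{1-z_1^2}\sqrt{1-z_2^2}\cos\varphi)$, for $-1\le z_1,z_2\le1$, as $P_r(z_1)P_r(z_2)$ plus multiples of $\cos k\varphi$ with $1\le k\le r$. So its mean over $\varphi$ is $P_r(z_1)P_r(z_2)$. The same holds in the form
\begin{equation}\label{eq:addition}
P_r(z_1)P_r(z_2)=\frac1{2\pi}\int_0^{2\pi}P_r\Bigl(z_1z_2+\sqrt{z_1^2-1}\sqrt{z_2^2-1}\cos\varphi\Bigr)d\varphi\qquad(z_1,z_2>1).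
\end{equation}
Indeed, odd powers of $\cos\varphi$ have mean $0$, so only even powers of the product of the square roots survive. Hence the mean is the same polynomial in $z_1,z_2$ in both ranges, because $(1-z_1^2)(1-z_2^2)=(z_1^2-1)(z_2^2-1)$.

\medskip
\textbf{Reflection.} Since $\binom{-1-x}k=(-1)^k\binom{x+k}k$,
\begin{equation}\label{eq:reflection}
c_k(-1-x)=c_k(x).
\end{equation}

\textbf{Binomial coefficients.} For $1\le k\le p-1$,
\begin{equation}\label{eq:binom2}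
\binom pk=\frac pk\binom{p-1}{k-1}\equiv(-1)^{k-1}\frac pk,\qquad
\binom{p+k-1}k=\frac pk\binom{p+k-1}{k-1}\equiv\frac pk\pmod{p^2},
\end{equation}
because, for $0\le k\le p-1$,
\begin{equation}\label{eq:binom1}
\binom{p-1}k=\prod_{i=1}^k\frac{p-i}i\equiv(-1)^k,\qquad\binom{p+k}k=\prod_{i=1}^k\frac{p+i}i\equiv1\pmod p .
\end{equation}
Moreover $\binom{2p}p=\sum_k\binom pk^2\equiv2\pmod{p^2}$.

\section{An exact formula for $S_N(x)$}\label{sec:exact}

We first remove the square. With $y=x(x+1)$ we have $c_\sigma(x)=\frac1{\sigma!^2}\prod_{j=0}^{\sigma-1}\bigl(y-j(j+1)\bigr)$, a polynomial of degree $\sigma$ in $y$. So $g_n(x)^2$ is some linear combination of the $c_\sigma(x)$ with $\sigma\le2n$. The point is that the coefficients are recognizable. For $n=1$ we have $c_1=y$, $c_2=\frac14y(y-2)$ and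
$$g_1(x)^2=(1+y)^2=1+4y+4\cdot\tfrac14y(y-2)=c_0+4c_1+4c_2,\qquad\text{while}\quad L_1(\zeta)^2=(1+2\zeta)^2=1+4\zeta+4\zeta^2 .$$

\begin{lemma}[Linearization]\label{lem:square}
For $n\ge0$, $\displaystyle g_n(x)^2=\sum_{\sigma=0}^{2n}c_\sigma(x)\,[\zeta^\sigma]L_n(\zeta)^2$.
\end{lemma}

\begin{proof}
Both sides are polynomials in $x$, so we may take $x=r$, a nonnegative integer. Then $g_n(r)$ is obtained from the polynomial $L_r$ by replacing powers with binomial coefficients: if $\ell_n$ denotes the linear functional on polynomials with $\ell_n(u^k)=\binom nk$, then $\ell_n(L_r(u))=\sum_kc_k(r)\binom nk=g_n(r)$. Thus we need a formula for the product $L_r(u)L_r(v)$ in two variables that is linear in the numbers $c_k(r)$, and the addition theorem gives one.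

Take $z_1=1+2u$ and $z_2=1+2v$ in \eqref{eq:addition}, with $u,v>0$. Since $z_1z_2=1+2\bigl(u(1+v)+v(1+u)\bigr)$ and $z_1^2-1=4u(1+u)$, $z_2^2-1=4v(1+v)$, the argument of $P_r$ is $1+2\tau$ with
$$\tau=u(1+v)+v(1+u)+2\sqrt{u(1+v)\,v(1+u)}\cos\varphi=\Bigl|\sqrt{u(1+v)}+e^{i\varphi}\sqrt{v(1+u)}\Bigr|^2 .$$
Hence $\tau^k$ is the squared modulus of the $k$-th power of the sum inside the bars, and Parseval's formula gives its mean over $\varphi$ as $\sum_i\binom ki^2\bigl(u(1+v)\bigr)^i\bigl(v(1+u)\bigr)^{k-i}$. As $P_r(1+2\tau)=\sum_kc_k(r)\tau^k$, we obtain for $u,v>0$, hence as polynomials,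
$$L_r(u)L_r(v)=\sum_kc_k(r)\sum_{i=0}^k\binom ki^2\;u^i(1+u)^{k-i}\;v^{k-i}(1+v)^i .$$

Now apply $\ell_n$ in $u$ and in $v$. By Vandermonde's identity,
$$\ell_n\bigl(u^i(1+u)^j\bigr)=\sum_l\binom jl\binom n{i+l}=\sum_l\binom jl\binom n{n-i-l}=\binom{n+j}{n-i}=\binom{n+j}{i+j}$$
for $i\le n$, and both ends are $0$ for $i>n$. Therefore
$$g_n(r)^2=\sum_kc_k(r)\sum_{i=0}^k\binom ki^2\binom{n+k-i}k\binom{n+i}k .$$
If $i\le n$ and $k-i\le n$, writing out the factorials turns the inner summand into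
$$\frac{k!^2}{i!^2(k-i)!^2}\cdot\frac{(n+k-i)!}{k!\,(n-i)!}\cdot\frac{(n+i)!}{k!\,(n-k+i)!}
=\frac{(n+i)!}{(n-i)!\,i!^2}\cdot\frac{(n+k-i)!}{(n-k+i)!\,(k-i)!^2}=c_i(n)c_{k-i}(n).$$
If $i>n$, then $\binom{n+k-i}k=0=c_i(n)$; if $k-i>n$, then $\binom{n+i}k=0=c_{k-i}(n)$. So the inner sum is $\sum_ic_i(n)c_{k-i}(n)=[\zeta^k]L_n(\zeta)^2$ in all cases.
\end{proof}

Now the sum over $n$ involves only Legendre polynomials, and it telescopes.

\begin{lemma}[Exact formula]\label{lem:exact}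
For $N\ge1$, $H_N:=\dfrac{L_NL_{N-1}}{1+2\zeta}$ is a polynomial in $\mathbb Z[\zeta]$ of degree $2N-2$, and
$$S_N(x)=(-1)^{N-1}N\sum_{\sigma=0}^{2N-2}[\zeta^\sigma]H_N\;c_\sigma(x).$$
\end{lemma}

\begin{proof}
Put $z=1+2\zeta$ and $T_n=(-1)^{n-1}nP_n(z)P_{n-1}(z)$, with $T_0=0$. Multiplying \eqref{eq:rec} by $(-1)^nP_n$ gives $T_{n+1}-T_n=(2n+1)(-1)^nzP_n(z)^2$, and summing over $0\le n<N$ yields
$$z\sum_{n=0}^{N-1}(2n+1)(-1)^nP_n(z)^2=(-1)^{N-1}N\,P_N(z)P_{N-1}(z).$$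
Hence $P_NP_{N-1}$ is divisible by $z$, and $H_N$ is a polynomial, of degree $(2N-1)-1$. Its coefficients are integers because $1+2\zeta$ is invertible in $\mathbb Z[[\zeta]]$. Thus $\sum_{n<N}(2n+1)(-1)^nL_n^2=(-1)^{N-1}N\,H_N$, and Lemma~\ref{lem:square} gives the formula.
\end{proof}

In particular, $N$ divides $S_N(x)$ for every integer $x$.

\section{The case $p=3$ by hand}\label{sec:three}

Here $L_2=1+6\zeta+6\zeta^2$ and $L_3=1+12\zeta+30\zeta^2+20\zeta^3=(1+2\zeta)(1+10\zeta+10\zeta^2)$, so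
$$H_3=(1+10\zeta+10\zeta^2)(1+6\zeta+6\zeta^2)=1+16\zeta+76\zeta^2+120\zeta^3+60\zeta^4 .$$
Modulo $9$ the first three coefficients are $1,-2,4$, the powers of $-2$; the last two are divisible by $3$. With $c_\sigma(-\frac12)=\binom{2\sigma}\sigma^2(-16)^{-\sigma}$, that is $1,-\frac14,\frac9{64},-\frac{25}{256},\frac{1225}{16384}$, Lemma~\ref{lem:exact} reads
$$S_3(-\tfrac12)=3\Bigl\{\underbrace{1-4+\tfrac{171}{16}}_{\sigma<3}\;\underbrace{{}-\tfrac{375}{32}+\tfrac{18375}{4096}}_{\sigma\ge3}\Bigr\}.$$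
Because of the factor $3$ in front, we need the braces only modulo $9$. The lower part is $\equiv-3$, which is $P_1(-3)$. The upper part is $\equiv6+6\equiv3\pmod9$. The sum is $\equiv0\pmod9$, whence $S_3(-\frac12)\equiv0\pmod{27}$.

The general proof follows this computation. The lower coefficients of $H_p$ are powers of $-2$ modulo $p^2$, so the lower part is essentially $L_m(-2)=P_m(-3)$. The upper coefficients are divisible by $p$, so there the numbers $c_\sigma$ are needed only modulo $p$. For $p\equiv3\pmod4$ neither part vanishes modulo $p^2$: the theorem is a cancellation between two quantities divisible by $p$ exactly once, and we need both in closed form. For $p\equiv1\pmod4$ a symmetry makes the upper part vanish modulo $p^2$, and $S_p(-\frac12)\equiv pP_m(3)\pmod{p^3}$. For example, for $p=5$ we have $5P_2(3)=65\equiv\frac52\pmod{125}$.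

\section{The sum $S_p(x)$ modulo $p^3$}\label{sec:modp2}

By Lemma~\ref{lem:exact} with $N=p$, and since $p$ is odd,
\begin{equation}\label{eq:Phi}
S_p(x)=p\,\Phi(x),\qquad\Phi(x)=\sum_{\sigma=0}^{2p-2}h_\sigma\,c_\sigma(x),\qquad h_\sigma=[\zeta^\sigma]H_p .
\end{equation}
We need $\Phi(x)$ modulo $p^2$. The coefficients $h_\sigma$ depend only on the prime, and the point $x$ enters only through the numbers $c_\sigma(x)$. We treat them in turn.

\begin{lemma}\label{lem:H}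
Modulo $p^2$ we have $h_\sigma\equiv(-2)^\sigma$ for $0\le\sigma\le p-1$, and $h_{p+s}\equiv2p(-2)^s(M_s-q)$ for $0\le s\le p-2$.
\end{lemma}

\begin{proof}
Let $\varepsilon=\sum_{k=1}^{p-1}\frac{(-1)^k}k\zeta^k$. For $1\le k\le p-1$, \eqref{eq:binom2} and \eqref{eq:binom1} give, modulo $p^2$,
$$c_k(p)=\binom pk\binom{p+k}k\equiv-p\,\frac{(-1)^k}k,\qquad c_k(p-1)=\binom{p-1}k\binom{p+k-1}k\equiv p\,\frac{(-1)^k}k,$$
and $c_p(p)=\binom{2p}p\equiv2$. Hence $L_p\equiv1-p\varepsilon+2\zeta^p$ and $L_{p-1}\equiv1+p\varepsilon$. In the product the terms $\pm p\varepsilon$ cancel: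
$$L_pL_{p-1}\equiv1+2\zeta^p+2p\,\zeta^p\varepsilon\pmod{p^2}.$$
Divide by $1+2\zeta$, i.e.\ multiply by $\sum_j(-2)^j\zeta^j$. For $\sigma<p$ the coefficient of $\zeta^\sigma$ is $(-2)^\sigma$. For $0\le s\le p-2$ the coefficient of $\zeta^{p+s}$ is
$$(-2)^{p+s}+2(-2)^s+2p\sum_{k=1}^s\frac{(-1)^k}k(-2)^{s-k}=(-2)^s\bigl[2-2^p+2pM_s\bigr],$$
because $p$ is odd and $(-1)^k(-2)^{-k}=2^{-k}$. Finally $2-2^p=-2pq$.
\end{proof}

For $\sigma<p$ the numbers $c_\sigma(x)$ are needed modulo $p^2$, which involves the derivative $c_\sigma'(r)$. The reflection \eqref{eq:reflection} expresses it through a value: it sends $r-p$ to $p-1-r$, which is again an integer in $[0,p-1]$.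

\begin{lemma}\label{lem:c}
Let $x=r+pt$ with $0\le r\le p-1$ and $t\in\mathbb Z_{(p)}$.
\begin{enumerate}
\item[(a)] For $0\le\sigma\le p-1$: $c_\sigma(x)\equiv(1+t)\,c_\sigma(r)-t\,c_\sigma(p-1-r)\pmod{p^2}$.
\item[(b)] For $0\le s\le p-1$: $c_{p+s}(x)\equiv t(t+1)\,c_s(r)\pmod p$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $\sigma<p$ the polynomial $c_\sigma$ has coefficients in $\mathbb Z_{(p)}$, so Taylor's formula gives $c_\sigma(r+pt)\equiv c_\sigma(r)+pt\,c_\sigma'(r)\pmod{p^2}$. For $t=-1$ it reads $p\,c_\sigma'(r)\equiv c_\sigma(r)-c_\sigma(r-p)=c_\sigma(r)-c_\sigma(p-1-r)$, by \eqref{eq:reflection}. Insert this.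

(b) First we show that, for all integers $0\le r,s\le p-1$ and all $t\in\mathbb Z_{(p)}$,
\begin{equation}\label{eq:lucas}
\binom{r+pt}{p+s}\equiv t\binom rs\pmod p .
\end{equation}
For an integer $t\ge0$ we have $(1+w)^{r+pt}\equiv(1+w)^r(1+w^p)^t\pmod p$. The coefficient of $w^{p+s}$ on the right is $\sum_j\binom tj\binom r{p+s-pj}$. Since $r<p$ the term $j=0$ vanishes, and since $s<p$ so do the terms $j\ge2$; the term $j=1$ is $t\binom rs$. For general $t\in\mathbb Z_{(p)}$, let $f(t)\in\mathbb Q[t]$ be the difference of the two sides of \eqref{eq:lucas} and choose $e\ge0$ with $p^ef\in\mathbb Z_{(p)}[t]$. If $t'\ge0$ is an integer with $t'\equiv t\pmod{p^{e+1}}$, then $p^ef(t)\equiv p^ef(t')\pmod{p^{e+1}}$, so $f(t)\equiv f(t')\equiv0\pmod p$.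

Next apply \eqref{eq:lucas} to $-1-x=(p-1-r)+p(-1-t)$. As $s<p$, $\binom{p-1-r}s\equiv\binom{-1-r}s=(-1)^s\binom{r+s}s\pmod p$, and so
$$\binom{x+p+s}{p+s}=(-1)^{p+s}\binom{-1-x}{p+s}\equiv-(-1)^s\cdot(-1-t)\cdot(-1)^s\binom{r+s}s=(1+t)\binom{r+s}s\pmod p .$$
Multiplying this by \eqref{eq:lucas} gives (b).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
All $c_\sigma(x)$ in \eqref{eq:Phi} lie in $\mathbb Z_{(p)}$, since $\binom x\sigma\in\mathbb Z_{(p)}$ for $x\in\mathbb Z_{(p)}$. The upper coefficients $h_{p+s}$ are divisible by $p$ by Lemma~\ref{lem:H}, so for $c_{p+s}(x)$ the congruence modulo $p$ in Lemma~\ref{lem:c}(b) is enough. Hence, modulo $p^2$,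
$$\Phi(x)\equiv\sum_{\sigma=0}^{p-1}(-2)^\sigma\bigl[(1+t)c_\sigma(r)-t\,c_\sigma(p-1-r)\bigr]+2p\,t(t+1)\sum_{s=0}^{p-2}c_s(r)(-2)^s(M_s-q).$$
For any integer $r'$ with $0\le r'\le p-1$ we have $\sum_{\sigma\le p-1}(-2)^\sigma c_\sigma(r')=L_{r'}(-2)=P_{r'}(-3)$; this evaluates the first sum. The last sum is needed only modulo $p$, and may be extended to $s\le p-1$ without changing it modulo $p$: the added term is $0$ for $r\le p-2$, and for $r=p-1$ it contains $c_{p-1}(p-1)=\binom{2p-2}{p-1}\equiv0\pmod p$. As $c_s(r)=0$ for $s>r$, it is therefore $\equiv N_r-qP_r(-3)\pmod p$. This is the first statement.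

For the second, $c_\sigma(p-1-r)\equiv c_\sigma(-1-r)=c_\sigma(r)\pmod p$ for $\sigma<p$, so $P_{p-1-r}(-3)\equiv P_r(-3)=(-1)^rP_r(3)\pmod p$.
\end{proof}

At the point of interest the formula simplifies. Let $x=-\frac12+p\lambda$. Then $r=m=p-1-r$, so the first-order variation of the lower part disappears. Moreover $t=\lambda-\frac12$ and $t(t+1)=\lambda^2-\frac14$. With
$$\beta:=N_m-qP_m(-3)$$
Theorem~\ref{thm:general} becomes
\begin{equation}\label{eq:half}
S_p\bigl(-\tfrac12+p\lambda\bigr)\equiv p\Bigl\{P_m(-3)+2p\bigl(\lambda^2-\tfrac14\bigr)\beta\Bigr\}\pmod{p^3}.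
\end{equation}
The two terms in the braces are the lower and the upper part modulo $p^2$. It remains to find $\beta$ modulo $p$ and $P_m(-3)=(-1)^mP_m(3)$ modulo $p^2$.

\section{The upper part: $\beta$ modulo $p$}\label{sec:beta}

By definition $\beta=\sum_sc_s(m)(-2)^s(M_s-q)$, a sum weighted by partial sums of $\sum\frac1{i2^i}$. The difficulty is to bring such a sum into closed form. The plan is to turn $\beta$ into an integral of a divided difference of a Legendre polynomial, which the parity of the polynomial then lets us evaluate. Put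
$$\alpha_s=(-1)^sc_s(m),\qquad A(w)=\sum_{s=0}^m\alpha_sw^s=L_m(-w)=P_m(1-2w),\qquad Y_n=\sum_{i=1}^n\frac{2^i}i .$$

\begin{proposition}\label{prop:integral}
The number $\displaystyle I=\int_0^1\frac{A(\frac12)-A(w)}{\frac12-w}\,dw$ lies in $\mathbb Z_{(p)}$, and $\beta\equiv2^{m-1}I\pmod p$.
\end{proposition}

\begin{proof}
\emph{Step 1: $q$ is absorbed.} We claim that
\begin{equation}\label{eq:MY}
2(M_s-q)\equiv Y_{p-1-s}\pmod p\qquad(0\le s\le p-1).
\end{equation}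
Substituting $j=p-i$ and using $2^p\equiv2\pmod p$,
$$Y_{p-1-s}=Y_{p-1}-\sum_{i=1}^s\frac{2^{p-i}}{p-i}\equiv Y_{p-1}+2M_s\pmod p .$$
By \eqref{eq:binom2}, $\binom pj(-2)^j\equiv-p\,2^j/j\pmod{p^2}$ for $0<j<p$, so
$-1=(1-2)^p\equiv1-2^p-pY_{p-1}\pmod{p^2}$. Hence $pY_{p-1}\equiv2-2^p=-2pq\pmod{p^2}$, that is, $Y_{p-1}\equiv-2q\pmod p$, and \eqref{eq:MY} follows. Therefore
\begin{equation}\label{eq:beta1}
2\beta\equiv\sum_{s=0}^m\alpha_s2^s\,Y_{p-1-s}\pmod p .
\end{equation}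

\emph{Step 2: a symmetry modulo $p$.} Since $\alpha_s=\binom ms\binom{-m-1}s$ and $-m-1=m-p$, we have $\alpha_s\equiv\binom ms^2\pmod p$. Consequently
\begin{equation}\label{eq:sym}
\alpha_s\equiv\alpha_{m-s}\pmod p .
\end{equation}

\emph{Step 3: orthogonality shortens $Y_{p-1-s}$ to $Y_{m-s}$.} For $0\le i\le m-1$,
$$\sum_{s=0}^m\frac{\alpha_s}{s+i+1}=\int_0^1w^iP_m(1-2w)\,dw=0,$$
and all denominators are at most $2m=p-1$. Replacing $s$ by $m-s$ and using \eqref{eq:sym}, $\sum_s\frac{\alpha_s}{m-s+1+i}\equiv0\pmod p$. Multiply by $2^{m+1+i}=2^s\cdot2^{m-s+1+i}$, sum over $0\le i\le m-1$ and put $j=m-s+1+i$: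
$$0\equiv\sum_{s=0}^m\alpha_s2^s\sum_{j=m-s+1}^{2m-s}\frac{2^j}j=\sum_{s=0}^m\alpha_s2^s\bigl(Y_{p-1-s}-Y_{m-s}\bigr)\pmod p .$$

\emph{Step 4: reversal and the integral.} By \eqref{eq:beta1}, Step 3 and \eqref{eq:sym},
$$2\beta\equiv\sum_{s=0}^m\alpha_s2^sY_{m-s}\equiv\sum_{s=0}^m\alpha_s2^{m-s}Y_s=2^m\sum_{s=0}^m\alpha_s\sum_{i=1}^s\frac{2^{-(s-i)}}i\pmod p .$$
Since $\frac{(1/2)^s-w^s}{1/2-w}=\sum_{i=1}^s(\frac12)^{s-i}w^{i-1}$, the double sum on the right equals $I$. So $I\in\mathbb Z_{(p)}$ and $2\beta\equiv2^mI\pmod p$.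
\end{proof}

\begin{lemma}\label{lem:beta}
If $m$ is even, then $\beta\equiv0\pmod p$. If $m$ is odd, then
$$\beta\equiv-(-1)^{\frac{m-1}2}\,2^m\,\frac{(m-1)!!}{m!!}\pmod p .$$
\end{lemma}

\begin{proof}
If $m$ is even, then $A(1-w)=P_m(2w-1)=P_m(1-2w)=A(w)$. The integrand of $I$ is therefore odd about $w=\frac12$, and $I=0$.

If $m$ is odd, then $A(\frac12)=P_m(0)=0$, and $u=1-2w$ gives $I=-J_m$, where $J_n=\int_{-1}^1\frac{P_n(u)}u\,du$ for odd $n$. Divide \eqref{eq:rec}, with $n\ge2$ even and $z=u$, by $u$ and integrate: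
$$(n+1)J_{n+1}+nJ_{n-1}=(2n+1)\int_{-1}^1P_n(u)\,du=0 .$$
With $J_1=2$ this gives $J_m=2(-1)^{\frac{m-1}2}\frac{(m-1)!!}{m!!}$. Insert this into $\beta\equiv-2^{m-1}J_m$.
\end{proof}

For $p=3$ we have $m=1$, $q=1$, $N_1=2\cdot(-2)\cdot\frac12=-2$ and $P_1(-3)=-3$, so $\beta=1$, in agreement with the lemma, which gives $-2$. The upper part in Section~\ref{sec:three} was $3\equiv-\frac32\beta\pmod9$, as \eqref{eq:half} predicts.

\section{The lower part: $P_m(3)$ modulo $p^2$}\label{sec:Pm3}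

We refine the computation of Section~\ref{sec:guess}. By \eqref{eq:binom2}, $(1-w)^{-p}=\sum_i\binom{p+i-1}iw^i\equiv1+p\sum_{i=1}^m\frac{w^i}i\pmod{p^2}$ up to terms of degree greater than $m$. Hence
\begin{equation}\label{eq:P3}
P_m(3)=[w^m](1-w^2)^m(1-w)^{-p}\equiv[w^m]\,(1-w^2)^m\Bigl(1+p\sum_{i=1}^m\frac{w^i}i\Bigr)\pmod{p^2}.
\end{equation}

\begin{lemma}\label{lem:odd}
If $m$ is odd, then $\displaystyle P_m(3)\equiv p\,(-1)^{\frac{m-1}2}\,2^{m-1}\,\frac{(m-1)!!}{m!!}\pmod{p^2}$.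
\end{lemma}

\begin{proof}
Since $(1-w^2)^m$ has only even powers, \eqref{eq:P3} gives $P_m(3)\equiv p\sum_{0\le j<m/2}\frac{(-1)^j}{m-2j}\binom mj$. Replacing $j$ by $m-j$ changes the sign of $(-1)^j$ and of $m-2j$, so the summand is invariant and
$$P_m(3)\equiv\frac p2\sum_{j=0}^m\frac{(-1)^j}{m-2j}\binom mj=-\frac p4\sum_{j=0}^m\frac{(-1)^j}{j-\frac m2}\binom mj=-\frac p4\cdot\frac{m!}{\prod_{j=0}^m(j-\frac m2)}\pmod{p^2},$$
by the partial fraction expansion $\sum_j\frac{(-1)^j}{y+j}\binom mj=\frac{m!}{y(y+1)\cdots(y+m)}$ at $y=-\frac m2$. The numbers $2j-m$ run through $-m,-m+2,\dots,m$, of which $\frac{m+1}2$ are negative. So the product is $2^{-m-1}(-1)^{\frac{m+1}2}(m!!)^2$. As $m!=m!!\,(m-1)!!$, the claim follows.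
\end{proof}

Now let $m=2n$ be even. In \eqref{eq:P3} the constant $1$ contributes $(-1)^n\binom{2n}n$. The other terms have $i=2n-2j$; with $j=n-l$ we get
\begin{equation}\label{eq:even}
P_m(3)\equiv(-1)^n\binom{2n}n+\frac p2(-1)^nf(n)\pmod{p^2},\qquad f(n)=\sum_{l=1}^n\frac{(-1)^l}l\binom{2n}{n-l}.
\end{equation}
The symmetry $j\mapsto m-j$ now changes the sign of the summand, so the partial fraction argument of Lemma~\ref{lem:odd} is not available. We evaluate the half sum $f(n)$ by a recursion instead, which is valid for every $n\ge0$. Write $\mathcal H_k=\sum_{j=1}^k\frac1j$ for the harmonic numbers.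

\begin{lemma}\label{lem:f}
For $n\ge0$, $f(n)=-\binom{2n}n\,(\mathcal H_{2n}-\mathcal H_n)$.
\end{lemma}

\begin{proof}
Let $F_n=f(n)/\binom{2n}n=\sum_{l\ge1}\frac{(-1)^l}l\,\frac{n!^2}{(n-l)!\,(n+l)!}$, where terms with $l>n$ are $0$. For $1\le l\le n$,
$$\frac{n!^2}{(n-l)!(n+l)!}-\frac{(n-1)!^2}{(n-1-l)!(n-1+l)!}=\frac{(n-1)!^2}{(n-l)!(n+l)!}\bigl[n^2-(n-l)(n+l)\bigr]=\frac{(n-1)!^2}{(2n)!}\,l^2\binom{2n}{n-l}$$
(for $l=n$ the subtracted term is $0$). Hence, for $n\ge1$,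
$$F_n-F_{n-1}=\frac{(n-1)!^2}{(2n)!}\sum_{l=1}^n(-1)^l\,l\binom{2n}{n-l}.$$
Let $b_l=\binom{2n-1}{n-l}$. Since $b_l=\frac{n+l}{2n}\binom{2n}{n-l}$ and $b_{l+1}=\frac{n-l}{2n}\binom{2n}{n-l}$, we have $l\binom{2n}{n-l}=n(b_l-b_{l+1})$. As $b_{n+1}=0$,
$$\sum_{l=1}^n(-1)^l\,l\binom{2n}{n-l}=n\Bigl(b_1+2\sum_{l=1}^n(-1)^lb_l\Bigr).$$
The partial alternating row sum $\sum_{i=0}^k(-1)^i\binom di=(-1)^k\binom{d-1}k$, with $d=2n-1$ and $k=n-1$, gives $\sum_{l=1}^n(-1)^lb_l=-\binom{2n-2}{n-1}$. Also $b_1=\binom{2n-1}{n-1}=\frac{2n-1}n\binom{2n-2}{n-1}$. So the sum equals $(2n-1-2n)\binom{2n-2}{n-1}=-\binom{2n-2}{n-1}$, and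
$$F_n-F_{n-1}=-\frac{(2n-2)!}{(2n)!}=-\frac1{2n(2n-1)}=-\Bigl(\frac1{2n-1}-\frac1{2n}\Bigr).$$
Since $F_0=0$, summation gives $F_n=-\sum_{j=1}^{2n}\frac{(-1)^{j-1}}j=-(\mathcal H_{2n}-\mathcal H_n)$.
\end{proof}

\begin{lemma}\label{lem:even}
If $p=a^2+b^2\equiv1\pmod4$ with $a\equiv1\pmod4$, then
$$P_m(3)\equiv(-1)^{(p-1)/4}\left(2a-\frac p{2a}\right)\pmod{p^2}.$$
\end{lemma}

\begin{proof}
Let $K_k=\sum_{j=1}^k\frac{(-1)^j}j$, so that $\mathcal H_m-\mathcal H_{m/2}=-K_m$. Substituting $j=p-i$,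
$$K_{p-1}-K_m=\sum_{i=1}^m\frac{(-1)^{p-i}}{p-i}\equiv\sum_{i=1}^m\frac{(-1)^i}i=K_m\pmod p .$$
By \eqref{eq:binom2}, $2pq=2^p-2=\sum_{0<j<p}\binom pj\equiv-pK_{p-1}\pmod{p^2}$, so $2K_m\equiv K_{p-1}\equiv-2q$ and $\mathcal H_m-\mathcal H_{m/2}\equiv q\pmod p$. With \eqref{eq:even} and Lemma~\ref{lem:f} for $n=\frac m2$,
$$P_m(3)\equiv(-1)^{m/2}\binom m{m/2}\Bigl(1-\frac p2q\Bigr)\pmod{p^2}.$$
The theorem of Chowla, Dwork and Evans \cite{CDE} states that
$$\binom{(p-1)/2}{(p-1)/4}\equiv\frac{2^{p-1}+1}2\left(2a-\frac p{2a}\right)\pmod{p^2}.$$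
Here $\frac{2^{p-1}+1}2=1+\frac p2q$, and $(1-\frac p2q)(1+\frac p2q)\equiv1\pmod{p^2}$: the Fermat quotients cancel.
\end{proof}

\section{Proofs of Theorems \ref{thm:main} and \ref{thm:class}}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By \eqref{eq:sumisS} and \eqref{eq:half} with $\lambda=0$, the sum is
$$S_p\bigl(-\tfrac12\bigr)\equiv p\Bigl\{P_m(-3)-\frac p2\beta\Bigr\}\pmod{p^3}.$$

If $p\equiv1\pmod4$, then $m$ is even, so $P_m(-3)=P_m(3)$, and $\beta\equiv0\pmod p$ by Lemma~\ref{lem:beta}. Hence $S_p(-\frac12)\equiv pP_m(3)\pmod{p^3}$, and Lemma~\ref{lem:even} gives the claim.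

If $p\equiv3\pmod4$, then $m$ is odd and $P_m(-3)=-P_m(3)$. By Lemmas~\ref{lem:odd} and~\ref{lem:beta},
\begin{equation}\label{eq:cancel}
P_m(-3)\equiv-p\,(-1)^{\frac{m-1}2}\,2^{m-1}\,\frac{(m-1)!!}{m!!}\equiv\frac p2\beta\pmod{p^2},
\end{equation}
so the braces vanish modulo $p^2$ and $S_p(-\frac12)\equiv0\pmod{p^3}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
(i) If $p\equiv1\pmod4$, then $\beta\equiv0\pmod p$, and modulo $p^3$ the right side of \eqref{eq:half} does not depend on $\lambda$.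

(ii) If $p\equiv3\pmod4$, insert \eqref{eq:cancel} into \eqref{eq:half}. The term $-\frac p2\beta$ cancels and $S_p(-\frac12+p\lambda)\equiv2p^2\lambda^2\beta\pmod{p^3}$ remains. With $m=\frac{p-1}2$, Lemma~\ref{lem:beta} gives the stated formula. The coefficient of $p^2\lambda^2$ is a unit in $\mathbb Z_{(p)}$, because $p$ is odd and all factors of the double factorials are less than $p$. So $S_p(-\frac12+p\lambda)\equiv0\pmod{p^3}$ if and only if $p\mid\lambda$, i.e.\ $-\frac12+p\lambda\equiv-\frac12\pmod{p^2}$.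
\end{proof}

\begin{thebibliography}{9}

\bibitem{CDE}
S.~Chowla, B.~Dwork and R.~Evans,
\emph{On the mod $p^2$ determination of $\binom{(p-1)/2}{(p-1)/4}$},
J. Number Theory \textbf{24} (1986), 188--196.

\bibitem{CCF}
\emph{Congruences For Certain Families},
\texttt{http://PacRobotics.com/\_\_local/7/4E/AD/}\allowbreak\texttt{42DF4CEAF7EF62A2E9DB48B7E21\_2DA03280\_420F7.pdf}.

\bibitem{WW}
Whittaker and Watson,
\emph{A Course of Modern Analysis}, \S15.7.

\end{thebibliography}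

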